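\title{The HOMFLY-PT degree of reverse parallels of alternating knots}

\begin{abstract}
For a knot $K$ and an integer $t$ let $A(K,t)$ be the oriented boundary of an annulus with core $K$ and framing $t$. If $K$ is non-trivial, the degree in $z$ of the HOMFLY-PT polynomial of $A(K,t)$ is at most $2c(K)-1$, where $c(K)$ is the crossing number. We prove that equality holds exactly when $K$ is prime and alternating. The leading coefficient is then Crapo's $\beta$-invariant of the Tait graph of a reduced alternating diagram, times $v-v^{-1}$ and a power of $v$. We also determine the degree and the leading coefficient for composite alternating knots. The main tool is a vanishing lemma: for a link built from a signed plane bipartite graph, the top coefficient in $z$ is zero as soon as the graph contains a cycle whose signs alternate.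
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Reverse parallels and their degree in $z$}

For an oriented link $L$ in $S^3$ let $P(L)\in\mathbb Z[v^{\pm1},z^{\pm1}]$ be the HOMFLY-PT polynomial, normalized by $P(\bigcirc)=1$ and the skein relation
\begin{equation}\label{eq:skein}
v^{-1}P(L_+)-vP(L_-)=zP(L_0).
\end{equation}
Here $L_+,L_-,L_0$ have diagrams that agree outside a small disc, in which they show a positive crossing, a negative crossing, and the oriented smoothing; a crossing is positive if $\det(\text{over direction},\text{under direction})>0$. Put $\delta=(v^{-1}-v)/z$. We use the following standard properties: adding a split unknotted circle multiplies $P$ by $\delta$, so the $\mu$-component unlink has $P=\delta^{\mu-1}$; $P$ is multiplicative under connected sum; reversing all components does not change $P$; and passing to the mirror image substitutes $v\mapsto -v^{-1}$. We regard $P$ as a Laurent polynomial in $z$ over $\mathbb Z[v^{\pm1}]$, and the words degree, $\max\deg_z$ and leading coefficient refer to this.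

The degree is tied to diagrams by Morton's inequality: if $L$ has a diagram with $n$ crossings and $s$ Seifert circles (the circles left after smoothing all crossings), then $\max\deg_zP(L)\le n-s+1$. The right side is $1-\chi$ for the surface that Seifert's algorithm builds from the diagram. So a large degree shows that no diagram of $L$ has a simple Seifert surface, even if $L$ bounds a simple surface in $S^3$.

Reverse parallels are links for which this contrast is extreme. For a knot $K$ and an integer $t$ let $A(K,t)$ be the oriented boundary of an annulus embedded in $S^3$ with core $K$ and framing $t$. Its two components are parallel to $K$ and oriented oppositely; the framing $t$ is their linking number when both are oriented like $K$. The link $A(K,t)$ bounds a surface with $1-\chi=1$, whatever $K$ is.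

The dependence on $t$ is mild. One obtains $A(K,t+1)$ from $A(K,t)$ by adding a full twist to the annulus. Its two crossings would be positive for parallel orientations, so they are negative for the antiparallel ones. Changing one of them gives back $A(K,t)$, and smoothing it cuts the annulus into a disc, whose boundary is the unknot. Hence
\begin{equation}\label{eq:framing}
v^{-1}P(A(K,t))-vP(A(K,t+1))=z .
\end{equation}
So, for $m\ge2$, the coefficient of $z^m$ in $P(A(K,t))$ is multiplied by $v^{-2}$ when $t$ increases by $1$. In particular, if $\max\deg_zP(A(K,t))>1$ for some $t$, then this degree does not depend on $t$. For the unknot, \eqref{eq:framing} gives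
\begin{equation}\label{eq:unknot}
P(A(\bigcirc,0))=\delta,\qquad P(A(\bigcirc,1))=v^{-2}\delta-v^{-1}z,\qquad P(A(\bigcirc,-1))=v^{2}\delta+vz ,
\end{equation}
so here the degree does depend on $t$.

An upper bound comes from doubling a diagram. For a connected unoriented link diagram $D$ on the oriented sphere $S^2$ with $c\ge1$ crossings let $D^{(2)}$ be its \emph{blackboard reverse parallel}: each strand is replaced by a flat band, and the boundary of the band is oriented with the band on its left. If $D$ is a diagram of a knot $K$ with writhe $w(D)$ (the sum of the signs of its crossings), then $D^{(2)}$ is a diagram of $A(K,w(D))$: a crossing of sign $\pm1$ contributes two crossings between the two components, both of sign $\pm1$ for parallel orientations. We will see in Section~\ref{sec:double} that $D^{(2)}$ has $4c$ crossings and $2c+2$ Seifert circles, so Morton's inequality gives the bound $2c-1$. Let $c(K)$ be the crossing number of $K$, the least number of crossings in a diagram of $K$; it is at least $3$ if $K$ is non-trivial. Applying the bound to a diagram with $c(K)$ crossings and using \eqref{eq:framing}, we get, for every non-trivial knot $K$ and every $t$,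
\begin{equation}\label{eq:bound}
\max\deg_zP(A(K,t))\le 2c(K)-1 .
\end{equation}
The following problem is posed in \cite{Grid}.

\medskip
\noindent\textbf{Problem.} \emph{Prove or disprove: for every non-trivial prime alternating knot $K$ and every integer $t$, $\max\deg_zP(A(K,t))=2c(K)-1$.}
\medskip

The difficulty is cancellation. The diagram $D^{(2)}$ has $2c$ positive and $2c$ negative crossings, and when $P(D^{(2)})$ is expanded by the skein relation, terms of degree $2c-1$ appear with both signs. The two diagrams obtained from two circles meeting in two points (Example~\ref{ex:two}) suggest what to expect: the terms add up to $v-v^{-1}$ for the alternating diagram and to $0$ for the other. That primeness is needed will follow from Lemma~\ref{lem:sum}, by which each additional summand lowers the degree by $2$ relative to \eqref{eq:bound}. We prove the statement in the Problem, compute the leading coefficient, and show that the hypotheses are necessary.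

\subsection{Tait graphs and the $\beta$-invariant}\label{sec:defs}

Let $D$ be a connected link diagram on $S^2$ with $c\ge1$ crossings, viewed as a $4$-valent graph with crossing information. Its \emph{edges} are the edges of this graph, the \emph{arms} of a crossing are the four ends of edges at it, and its \emph{corners} are the four angles between adjacent arms. The \emph{faces}, the components of $S^2\setminus D$, are open discs, and the boundary of each face is a cyclic sequence of edges and corners with at least one corner. The diagram is \emph{alternating} if each edge is over at one end and under at the other, and \emph{reduced} if no face contains two opposite corners of a crossing. A knot is alternating if it has an alternating diagram.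

Call a corner \emph{white} if it is swept out when the over-strand is turned counterclockwise onto the under-strand, and \emph{black} otherwise (Figure~\ref{fig:crossing}, left). If $D$ is alternating, all corners of a face have the same color (Lemma~\ref{lem:alt}), so the faces are colored. The \emph{Tait graph} $G(D)$ of an alternating diagram has the white faces as vertices and the crossings as edges, a crossing joining the faces that contain its two white corners.

Let $G$ be a finite graph with vertex set $V$ and edge set $E$; loops and multiple edges are allowed. An \emph{isthmus} is an edge whose deletion increases the number of components, and $G\setminus e$, $G/e$ denote deletion and contraction. For $A\subseteq E$ let $r(A)$ be $|V|$ minus the number of components of $(V,A)$; this is the rank function of the cycle matroid of $G$. The matroid is \emph{connected} if any two distinct edges lie on a common cycle. Crapo's invariant is $\beta(G)=(-1)^{r(E)}\sum_{A\subseteq E}(-1)^{|A|}r(A)$. We use the following properties \cite{Crapo}.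
\begin{itemize}
\item[(B1)] $\beta(\text{single isthmus})=1$ and $\beta(\text{single loop})=0$.
\item[(B2)] $\beta(G)=\beta(G\setminus e)+\beta(G/e)$ if $e$ is neither a loop nor an isthmus.
\item[(B3)] If $|E|\ge2$, then $\beta(G)>0$ if the matroid is connected and $\beta(G)=0$ otherwise.
\end{itemize}
By (B3), $\beta(G)=0$ if $|E|\ge2$ and $G$ has a loop or an isthmus, and also if $G$ is the union of two edge-disjoint subgraphs, each with an edge, that share only one vertex (every cycle then lies in one of them). On the other hand, in a connected graph with $|E|\ge2$, no loop and no cut vertex, any two edges lie on a common cycle, so $\beta(G)\ge1$.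

\begin{example}\label{ex:beta}
For the cycle $C_n$ with $n\ge 2$ edges, $\beta(C_n)=1$: (B2) gives $\beta(C_2)=1+0$ and $\beta(C_n)=0+\beta(C_{n-1})$ for $n\ge3$, since deleting an edge leaves a path. For two vertices joined by $n\ge2$ parallel edges also $\beta=1$, since contracting an edge leaves only loops and deleting one lowers $n$.
\end{example}

\subsection{Results}

Everything rests on a statement about diagrams.

\begin{theorem}\label{thm:diagram}
Let $D$ be a connected link diagram with $c\ge2$ crossings. Then $\max\deg_zP(D^{(2)})\le2c-1$, and the coefficient of $z^{2c-1}$ in $P(D^{(2)})$ is
\[
\beta(G(D))\,(v-v^{-1})\ \text{ if $D$ is alternating},\qquad 0\ \text{ if $D$ is not alternating.}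
\]
\end{theorem}

The next theorem solves the Problem in the affirmative.

\begin{theorem}\label{thm:prime}
If $K$ is a non-trivial prime alternating knot with reduced alternating diagram $D$, then for every $t$ we have $\max\deg_zP(A(K,t))=2c(K)-1$, with leading coefficient $\beta(G(D))\,(v-v^{-1})\,v^{2(w(D)-t)}$ and $\beta(G(D))\ge1$.
\end{theorem}

For the standard diagram $D$ of a trefoil $K$, the Tait graph is $C_3$ or consists of three parallel edges, according to the chirality. By Example~\ref{ex:beta}, $P(A(K,t))$ has degree $5$ and leading coefficient $(v-v^{-1})v^{2(w(D)-t)}$ with $w(D)=\pm3$.

\begin{theorem}\label{thm:converse}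
\begin{itemize}
\item[(a)] For a non-trivial knot $K$, equality in \eqref{eq:bound} holds for some (equivalently, for every) $t$ if and only if $K$ is prime and alternating.
\item[(b)] If $K=K_1\#\cdots\#K_r$ is non-trivial and alternating with all $K_i$ prime, then $\max\deg_zP(A(K,t))=2c(K)-2r+1$ for all $t$, with leading coefficient $v^{2(w-t)}(v-v^{-1})^{2r-1}\prod_i\beta_i$. Here $w$ is the writhe of a reduced alternating diagram of $K$, the $K_i$ are alternating, and $\beta_i=\beta(G(D_i))\ge1$ for any reduced alternating diagram $D_i$ of $K_i$.
\end{itemize}
\end{theorem}

The proof of Theorem~\ref{thm:diagram} has three parts. First, $D^{(2)}$ is encoded by a plane bipartite graph with signed edges, whose vertices are the crossings and faces of $D$, and the coefficient of $z^{2c-1}$ obeys a skein relation of its own on such graphs (Sections~\ref{sec:graphs} and~\ref{sec:double}). Second, this coefficient vanishes whenever the graph has a cycle with alternating signs (Section~\ref{sec:vanish}); a non-alternating edge of $D$ produces such a cycle. Third, for alternating $D$ the vanishing lemma collapses the skein expansion at a crossing to two terms, and this is the recursion (B2) (Section~\ref{sec:recursion}). Sections~\ref{sec:prime} and~\ref{sec:sum}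 pass from diagrams to knots.

\section{Links from signed plane bipartite graphs}\label{sec:graphs}

Changing or smoothing a crossing of $D^{(2)}$ leads out of the class of doubled diagrams, so we need a larger class that is closed under these operations and still combinatorial.

Let $\Gamma$ be a finite bipartite multigraph embedded in $S^2$, with vertex classes $U,W$, vertex set $V=U\sqcup W\neq\emptyset$, edge set $E$, $e=|E|$, and signs $\sigma\colon E\to\{+,-\}$. Define a link diagram $L(\Gamma,\sigma)$ as follows. Replace the vertices by disjoint discs, with boundary circles oriented counterclockwise for $U$ and clockwise for $W$. At each edge $a$ insert a crossing of sign $\sigma(a)$ whose oriented smoothing gives back the two circles. Thus the Seifert circles are the vertices and the crossings are the edges; changing a crossing changes the sign of the edge, and smoothing it deletes the edge.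

Direct the $+$ edges from $U$ to $W$ and the $-$ edges from $W$ to $U$. This direction has a meaning in the diagram. Draw $u\in U$ on the left and $w\in W$ on the right of an edge. Both circles run upward near the crossing, so one strand goes from lower left (on $u$) to upper right (on $w$) and the other from lower right to upper left. The crossing is positive if and only if the former strand is over, as $\det((1,1),(-1,1))>0$. Therefore:
\begin{itemize}
\item[(O1)] the two strands at an edge traverse it in opposite directions, and the over-strand passes from the disc of the tail to the disc of the head;
\item[(O2)] a strand entering a vertex through an edge $a$ follows the oriented circle and leaves through the next edge after $a$ in the cyclic order of this circle.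
\end{itemize}
A \emph{directed cycle} has no repeated vertices and length at least $2$; two parallel edges with opposite directions are allowed. A cycle is directed if and only if its signs alternate, because it passes alternately from $U$ to $W$ and from $W$ to $U$.

A diagram is \emph{descending} if, for some order and base points of the link components, each crossing is first passed on the over-strand; it then represents an unlink. The projection of $L(\Gamma,\sigma)$ and its orientation do not depend on $\sigma$, so for any order and base points exactly one signing is descending with respect to them.

\begin{lemma}\label{lem:T}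
We have $\max\deg_zP(L(\Gamma,\sigma))\le e-|V|+1$. Let $T(\Gamma,\sigma)\in\mathbb Z[v^{\pm1}]$ be the coefficient of $z^{e-|V|+1}$.
\begin{itemize}
\item[(1)] $v^{-1}T_+-vT_-=T_0$ for the two signs, respectively the deletion, of an edge.
\item[(2)] If $\Gamma$ is a forest with $k$ components, then $T=(v^{-1}-v)^{k-1}$.
\item[(3)] If $\Gamma$ is not a forest and $L(\Gamma,\sigma)$ is descending, then $T=0$.
\item[(4)] Removing a vertex of valence $1$ together with its edge does not change $T$.
\item[(5)] Let $x$ be a vertex of valence $2$ whose edges have opposite signs and lead to distinct vertices $f\ne g$. Then $T(\Gamma)=T(\Gamma')$, where $\Gamma'$ is obtained by deleting $x$ and merging $f$ and $g$ along the path $f\,x\,g$.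
\end{itemize}
\end{lemma}

\begin{proof}
Let $k$ be the number of components of $\Gamma$. Removing a vertex of valence $1$ is a Reidemeister~I move, so a forest gives the unlink with $k=|V|-e$ components. Its polynomial $\delta^{k-1}$ has degree $1-k=e-|V|+1$, which proves the bound for forests and (2).

For the bound in general we induct on $e$. By \eqref{eq:skein}, changing the sign of an edge multiplies $P$ by $v^{\pm2}$ and adds $\pm v^{\pm1}zP_0$, where $P_0$ belongs to the graph with this edge deleted. By induction the added term has degree at most $1+(e-1)-|V|+1$. So it suffices to check one signing of each non-forest. A descending signing gives an unlink with $\mu\ge k$ components, of degree $1-\mu\le1-k<e-|V|+1$, since $e-|V|+k>0$ for a non-forest. This proves the bound and (3). Item (1) is the coefficient of $z^{e-|V|+1}$ in \eqref{eq:skein}, and in (4) the link is unchanged while $e$ and $|V|$ both drop by $1$.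

For (5), by (O2) two strands run along the disc of $x$, one from $f$ to $g$ and one from $g$ to $f$. They cross at the two edges of $x$ and bound the disc of $x$ as a bigon. As the signs are opposite, one edge is directed into $x$ and the other out of $x$, so by (O1) the strand that enters through the first and leaves through the second is over at both crossings. A Reidemeister~II move removes both crossings, and the circles of $f$ and $g$ become one circle, with the same sense of rotation, bounding the union of the two discs and a strip along $f\,x\,g$. The link is unchanged, and $e$ and $|V|$ both drop by $2$. The hypothesis $f\neq g$ is what makes the result one circle rather than two.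
\end{proof}

We will use (1) in the two forms
\begin{equation}\label{eq:Tskein}
T_+=v^2T_-+vT_0,\qquad T_-=v^{-2}T_+-v^{-1}T_0 .
\end{equation}

\begin{example}[digons]\label{ex:digon}
Let $\Gamma$ consist of two vertices and two parallel edges, so $e-|V|+1=1$. With signs $+,-$ a Reidemeister~II move gives the two-component unlink, of degree $-1$, so $T=0$. Deleting an edge leaves a tree with $T=1$. By \eqref{eq:Tskein}, $T=v$ for the signs $+,+$ and $T=-v^{-1}$ for the signs $-,-$. For a cycle of length $2n$ with alternating signs, Lemma~\ref{lem:T}(5) applied $n-1$ times leads to the digon with signs $+,-$, so again $T=0$.
\end{example}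

\section{The graph of a doubled diagram}\label{sec:double}

Throughout this section $D$ is a connected diagram with $c\ge1$ crossings. Let $\Gamma_D$ be the plane bipartite multigraph with $U$ the set of crossings, $W$ the set of faces, and one edge for each corner, joining its crossing to its face. Let $\sigma_D$ be $+$ on black corners and $-$ on white corners.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw[thick] (0,-1.3)--(0,-0.18) (0,0.18)--(0,1.3) (-1.3,0)--(1.3,0);
\node at (-0.7,0.7) {\small black}; \node at (0.7,-0.7) {\small black};
\node at (0.7,0.7) {\small white}; \node at (-0.7,-0.7) {\small white};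
\begin{scope}[xshift=3.8cm]
\draw[thick,->] (-0.4,1.3)--(-0.4,-1.3); \draw[thick,->] (0.4,-1.3)--(0.4,1.3);
\draw[white,line width=7pt] (-1,0.4)--(1,0.4) (-1,-0.4)--(1,-0.4);
\draw[thick,->] (1.3,0.4)--(-1.3,0.4); \draw[thick,->] (-1.3,-0.4)--(1.3,-0.4);
\node at (-0.75,0.75) {$+$}; \node at (0.75,-0.75) {$+$};
\node at (0.75,0.75) {$-$}; \node at (-0.75,-0.75) {$-$};
\end{scope}
\begin{scope}[xshift=7.6cm]
\fill (0,0) circle (2pt); \node at (0,-0.35) {$x$};
\fill (-1,1) circle (3pt); \fill (1,-1) circle (3pt);
\draw (1,1) circle (3pt); \draw (-1,-1) circle (3pt);
\draw[thick,->] (0,0)--(-0.88,0.88); \draw[thick,->] (0,0)--(0.88,-0.88);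
\draw[thick,->] (0.92,0.92)--(0.1,0.1); \draw[thick,->] (-0.92,-0.92)--(-0.1,-0.1);
\node at (-0.75,0.4) {$+$}; \node at (0.75,-0.4) {$+$};
\node at (0.75,0.4) {$-$}; \node at (-0.75,-0.4) {$-$};
\end{scope}
\end{tikzpicture}
\caption{Left: a crossing $x$ of $D$ with horizontal over-strand and the colors of its corners. Middle: the four crossings of the doubled diagram $D^{(2)}$ at $x$, with their signs; the inner square is a counterclockwise Seifert circle. Right: the four edges of the graph $\Gamma_D$ at $x$, directed out of $x$ toward the faces of the black corners and into $x$ from the faces of the white corners.}
\label{fig:crossing}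
\end{figure}

\begin{proposition}\label{prop:double}
$D^{(2)}=L(\Gamma_D,\sigma_D)$. Consequently $\max\deg_zP(D^{(2)})\le2c-1$, and the coefficient of $z^{2c-1}$ is $T(D):=T(\Gamma_D,\sigma_D)$.
\end{proposition}

\begin{proof}
Draw a crossing $x$ with horizontal over-band and vertical under-band (Figure~\ref{fig:crossing}). As the band lies to the left of its boundary, the top strand heads west, the left one south, the bottom one east and the right one north. The inner square is therefore coherently oriented counterclockwise. At each of its four vertices the oriented smoothing cuts off the square and joins the two outer strands around the corner of $D$ in that position. So the Seifert circles are one counterclockwise circle for each crossing and one circle for each face, clockwise because the face lies to its right. They bound disjoint discs, and the crossings of $D^{(2)}$ correspond to the corners. The pairs (over direction, under direction) are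
\[
\text{NW: }(-1,0),(0,-1);\quad \text{SE: }(1,0),(0,1);\quad \text{NE: }(-1,0),(0,1);\quad \text{SW: }(1,0),(0,-1),
\]
with determinants $1,1,-1,-1$. The corners NE and SW are the white ones, so the signs are given by $\sigma_D$. By Euler's formula $D$ has $c+2$ faces, so $e-|V|+1=4c-(2c+2)+1=2c-1$, and Lemma~\ref{lem:T} applies.
\end{proof}

Let $D^*$ be obtained from $D$ by changing all crossings. This exchanges black and white and changes all signs, so $(D^*)^{(2)}$ is the mirror image of $D^{(2)}$ and
\begin{equation}\label{eq:mirror}
T(D^*)(v)=T(D)(-v^{-1}).
\end{equation}

We next read alternation off the signs. Two closed curves in general position on $S^2$ meet in an even number of points; this excludes two degenerate configurations.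

\begin{lemma}\label{lem:parity}
No edge of $D$ joins opposite arms of the same crossing, and the two sides of an edge lie in different faces.
\end{lemma}

\begin{proof}
An edge joining opposite arms of $x$ would be, together with $x$, a whole component of the link, crossing the other components only once, at $x$. If both sides of an edge lay in one face, a closed curve in this face and through the edge would cross $D$ only once.
\end{proof}

\begin{lemma}\label{lem:alt}
If an edge of $D$ is over at one end and under at the other, then on each side of it the corners at its two ends have the same color; otherwise, on each side they have different colors. Hence $D$ is alternating if and only if all corners of each face have the same color, and then the two faces along an edge have different colors.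
\end{lemma}

\begin{proof}
Draw the edge from west to east. On its north side lie the NE corner of the west end and the NW corner of the east end. The first is white if the edge is over there and black if it is under; the second is black if the edge is over there and white if it is under. So they have the same color exactly when the edge is over at one end and under at the other. Adjacent corners of a crossing have different colors, so the colors on the south side are the opposite ones, and the same conclusion holds there. The second sentence follows because consecutive corners of a face are the two ends of an edge on one of its sides.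
\end{proof}

The two smallest cases can now be done by hand.

\begin{example}[one crossing]\label{ex:one}
Let $c=1$, with horizontal over-strand. By Lemma~\ref{lem:parity} each of the two edges joins adjacent arms, so $D$ is alternating. If an edge joins the arms N and W, its white side contains the corners NE and SW. As there are three faces, the black corners lie in two monogons, and $G(D)$ is a single loop. Removing the two monogons from $\Gamma_D$ by Lemma~\ref{lem:T}(4) leaves a digon with signs $-,-$. In the other case, where an edge joins N and E, the colors are exchanged and $G(D)$ is a single isthmus. By Example~\ref{ex:digon},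
\[
T(D)=-v^{-1}\ \text{ if $G(D)$ is a loop},\qquad T(D)=v\ \text{ if $G(D)$ is an isthmus.}
\]
This agrees with \eqref{eq:unknot}: in the first case the over-strand heading east returns through the arm S heading north, so the writhe is $+1$. It also shows that Theorem~\ref{thm:diagram} needs $c\ge2$.
\end{example}

\begin{example}[two crossings]\label{ex:two}
Let $D$ consist of two circles meeting in crossings $x,y$. All four faces are bigons, so $\Gamma_D$ consists of four paths of length $2$ from $x$ to $y$. If $D$ is alternating (the Hopf link), two paths have signs $+,+$ and two have signs $-,-$. Let $\theta(p,q)$ be $T$ for $p$ paths of the first and $q$ paths of the second kind. Change the sign of one edge of a path. Then Lemma~\ref{lem:T}(5), applied at the middle vertex of the path, merges $x$ and $y$, and the other paths become digons at the merged vertex. A curve through the merged disc and the region between two neighboring paths meets the diagram twice, so the link is the connected sum of the links of the digons, and $T$ is the product of the values in Example~\ref{ex:digon}. Deleting the edge instead removes the path, by Lemma~\ref{lem:T}(4). With $\theta(0,1)=1$, \eqref{eq:Tskein} gives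
\begin{align*}
\theta(0,2)&=v^{-2}(-v^{-1})-v^{-1}\cdot1=-v^{-3}-v^{-1},\\
\theta(1,2)&=v^2(-v^{-1})^2+v\,\theta(0,2)=1-v^{-2}-1=-v^{-2},\\
\theta(2,2)&=v^2\cdot v\,(-v^{-1})^2+v\,\theta(1,2)=v-v^{-1}.
\end{align*}
So $T(D)=v-v^{-1}$. This is the sum of the two values in Example~\ref{ex:one}, which belong to the two smoothings of $D$ at $x$, and $\beta(G(D))=\beta(C_2)=1$. If $D$ is not alternating, every path has signs $+,-$; merging $x$ and $y$ along one of them leaves digons with signs $+,-$, and $T(D)=0$.
\end{example}

Both features of this example persist: zero for non-alternating diagrams, and additivity over the two smoothings for reduced alternating ones. But the computation used Reidemeister~II moves at faces of valence $2$. For faces with more corners these moves are not available, and the next section provides the substitute.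

\section{Directed cycles kill the top coefficient}\label{sec:vanish}

\begin{lemma}[vanishing lemma]\label{lem:vanish}
If the orientation of $(\Gamma,\sigma)$ contains a directed cycle, then $T(\Gamma,\sigma)=0$.
\end{lemma}

The plan is to find a closed formula for $T$ in which the vanishing is visible. By Lemma~\ref{lem:T}, $T$ is determined by the skein relation, its values on forests, and its value at one signing of each non-forest. We will write down an expression $\mathcal U$ that has the same skein relation and the same values on forests, and that vanishes when there is a directed cycle. Since $T$ is known to vanish for descending signings, we need, for every non-forest, a signing with both properties.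

\subsection{A descending signing with a directed cycle}

\begin{lemma}\label{lem:dfs}
If $\Gamma$ is not a forest, there is a signing $\sigma_0$ for which $L(\Gamma,\sigma_0)$ is descending and the orientation contains a directed cycle.
\end{lemma}

\begin{proof}
Choose a component $\Gamma'$ of $\Gamma$ that is not a tree, a vertex $r$ of $\Gamma'$, and a base point on the circle of $r$ between two consecutive edges. Take the link component through this point first and the others in any order, and let $\sigma_0$ be the descending signing. By (O1) every edge is directed in the direction of its first traversal, and a second traversal goes back. We show that the first link component runs through $\Gamma'$ like a depth-first search until it closes a directed cycle.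

Follow this component from the base point until (A) an edge is traversed for the first time and its head has already been visited, or (B) the walk returns to the base point. One of these happens, since the component is closed. We claim that at all earlier times, when the walk is on the circle of a vertex $u$, the following hold.
\begin{itemize}
\item[(I1)] The traversed edges form a tree on the visited vertices. Those traversed exactly once form a path from $r$ to $u$, the \emph{stack}, directed away from $r$; the others have been traversed twice.
\item[(I2)] At a visited vertex off the stack all edges have been traversed twice.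
\item[(I3)] At a vertex $s$ of the stack let $a_0$ be the stack edge entering $s$ (the base point if $s=r$), and let $a_1,a_2,\dots$ be the edges following $a_0$ in the cyclic order of the circle of $s$. The traversed edges at $s$ other than $a_0$ are $a_1,\dots,a_j$ for some $j\ge0$. If $s\ne u$, then $j\ge1$, $a_j$ is the stack edge leaving $s$, and $a_1,\dots,a_{j-1}$ have been traversed twice. If $s=u$, then $a_1,\dots,a_j$ have been traversed twice and the walk has just come from $a_j$.
\end{itemize}
At the start $u=r$, $j=0$ and nothing has been traversed. Suppose the claim holds with the walk on $u$. By (O2) the walk proceeds to the successor $a$ of $a_j$ on the circle of $u$, where on the circle of $r$ the base point counts as a member of the cyclic order.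

If $a\ne a_0$, then $a=a_{j+1}$ is an untraversed edge by (I3). If its other end has been visited, this is (A). Otherwise the other end $h$ is new, no other edge at $h$ has been traversed, and $a$ extends the tree and the stack; (I1)--(I3) hold with the walk on $h$. If $a=a_0$ and $u\ne r$, all other edges at $u$ have been traversed twice. The walk returns through $a_0$ to the preceding vertex $s$ of the stack, $u$ leaves the stack with all edges traversed twice, and $a_0$ is the last traversed edge at $s$; again (I1)--(I3) hold. If $a=a_0$ and $u=r$, this is (B).

In case (B) the stack is just $r$, and all edges at $r$, and by (I2) at all visited vertices, have been traversed. Then the connected graph $\Gamma'$ equals the tree of traversed edges, a contradiction. So (A) occurs, with a previously untraversed edge from $u$ to a visited vertex $u'$. By (I2), $u'$ is on the stack, and $u'\ne u$ because a bipartite graph has no loops. The part of the stack from $u'$ to $u$ and the new edge $u\to u'$ form a directed cycle.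
\end{proof}

\subsection{A closed formula for $T$}

Let $E_-$ be the set of negative edges and $e_-=|E_-|$. Applying the second formula in \eqref{eq:Tskein} to all negative edges expresses $T(\Gamma,\sigma)$ as an alternating sum, over $S\subseteq E_-$, of the values on $\Gamma\setminus S$ with all signs positive. So we have to guess $T$ for positive signs. Write it as $v^{e-|V|+1}(1-v^2)^{|V|-1}H_\Gamma(v^2)$. For a forest, Lemma~\ref{lem:T}(2) gives $H_\Gamma(x)=(1-x)^{-e}$, the generating function of non-negative integer weights on the edges. For the digon, $T=v$ gives $H_\Gamma(x)=(1-x)^{-1}$, which counts only the total weight: two weightings with the same sums at the vertices are counted once. This suggests the following definition.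

For $p\in\mathbb Z_{\ge0}^V$ let
\[
Q_p(\Gamma)=\Bigl\{f\in\mathbb R_{\ge0}^E:\ \sum_{a\ni u}f_a=p_u\ \text{ for all }u\in V\Bigr\},
\]
a compact convex polytope, possibly empty. If it is non-empty, then $\sum_{u\in U}p_u=\sum_{u\in W}p_u=\sum_a f_a$; call this number $|p|$. Put $H_\Gamma(x)=\sum_{p:\,Q_p(\Gamma)\ne\emptyset}x^{|p|}\in\mathbb Z[[x]]$ and, in $\mathbb Z[[v]][v^{-1}]$,
\[
\mathcal U(\Gamma,\sigma)=v^{\,e-|V|+1-2e_-}(1-v^2)^{|V|-1}\sum_{S\subseteq E_-}(-1)^{|S|}H_{\Gamma\setminus S}(v^2).
\]
Extending by zero, we identify $Q_p(\Gamma\setminus S)$ with the set of $f\in Q_p(\Gamma)$ that vanish on $S$.

To see why a directed cycle makes the sum vanish, let $\Gamma$ be a $4$-cycle with alternating signs and negative edges $a,b$. If $Q_p(\Gamma)\neq\emptyset$, it is a segment: one may add $\tau$ to the weights of both positive edges and subtract it from those of $a$ and $b$. Let $q$ be the end where $\tau$ is largest. At least one of $q_a,q_b$ is zero, and no other point of the segment has $f_a=0$ or $f_b=0$. So the contribution of $p$ is $1-[q_a=0]-[q_b=0]+[q_a=q_b=0]=0$, where $[\,\cdot\,]$ is $1$ or $0$ according as the statement is true or false. In general, pushing weight off the negative edges of the cycle retracts a polytope onto a union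 of faces, and the Euler characteristic does the counting.

\begin{proof}[Proof of Lemma~\ref{lem:vanish}]
\emph{Step 1: $v^{-1}\mathcal U_+-v\,\mathcal U_-=\mathcal U_0$ for the two signs and the deletion of an edge $a$.} Split the sum for $\mathcal U_-$ according to whether $a\in S$. The terms with $a\notin S$ form the sum for $\mathcal U_+$, and the terms with $a\in S$ form minus the sum for $\mathcal U_0$. The exponent of $v$ in front of $\mathcal U_-$ is $2$ less than for $\mathcal U_+$ and $1$ less than for $\mathcal U_0$. So $\mathcal U_-=v^{-2}\mathcal U_+-v^{-1}\mathcal U_0$.

\emph{Step 2: for a forest with $k$ components, $\mathcal U=(v^{-1}-v)^{k-1}$.} In a forest the weight of an edge at a leaf $u$ is $p_u$; removing leaves successively shows that $f$ is determined by $p$ and is integral. So $f\mapsto p$ is a bijection from $\mathbb Z_{\ge0}^E$ to the set of $p$ counted by $H_\Gamma$, and $H_\Gamma=(1-x)^{-e}$. The same holds for each $\Gamma\setminus S$, whence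
\[
\sum_{S\subseteq E_-}(-1)^{|S|}(1-x)^{-(e-|S|)}=(1-x)^{-e}\bigl(1-(1-x)\bigr)^{e_-}=(1-x)^{-e}x^{e_-}.
\]
With $x=v^2$ and $k=|V|-e$ this gives $\mathcal U=v^{1-k}(1-v^2)^{k-1}$.

\emph{Step 3: if there is a directed cycle $C$, then $\mathcal U=0$.} Let $C_\pm$ be the sets of its $\pm$ edges and $d=1_{C_+}-1_{C_-}\in\mathbb R^E$. Since the signs alternate along $C$, the set $C_-$ is non-empty and $d$ has sum zero at every vertex. Write $S=S'\sqcup S''$ with $S'\subseteq E_-\setminus C_-$ and $S''\subseteq C_-$. Fix $p$ and $S'$, let $Q=\{f\in Q_p(\Gamma):f|_{S'}=0\}$ and $Q_{S''}=\{f\in Q:f|_{S''}=0\}$. It suffices to show
\begin{equation}\label{eq:incl}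
\sum_{S''\subseteq C_-}(-1)^{|S''|}\,[Q_{S''}\ne\emptyset]=0 .
\end{equation}
All terms vanish if $Q=\emptyset$, so let $Q\ne\emptyset$. Let $F=\bigcup_{a\in C_-}Q_{\{a\}}$ and $m(f)=\min_{a\in C_-}f_a$, a continuous function on $Q$ that vanishes exactly on $F$. For $f\in Q$ and $0\le s\le1$ the point $f+s\,m(f)\,d$ lies in $Q$: the vertex sums are unchanged, the coordinates in $C_+$ do not decrease, those in $C_-$ drop by at most $m(f)$, and all others, including those in $S'$, are unchanged. For $s=1$ the point lies in $F$, and the points of $F$ do not move. So $F$ is a deformation retract of the convex set $Q$, and its Euler characteristic is $\chi(F)=1$.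

Each $Q_{S''}$ is empty or a face of the polytope $Q$, since $f_a\ge0$ on $Q$; and $Q_{S''}=\bigcap_{a\in S''}Q_{\{a\}}$ for $S''\ne\emptyset$. The Euler characteristic of a union of faces is the number of non-empty faces of $Q$ contained in it, counted with sign $(-1)^{\dim}$, and each face contained in $F$ lies in some $Q_{\{a\}}$ (a relative interior point with $f_a=0$ forces $f_a=0$ on the face). So inclusion-exclusion applies, and a non-empty face has $\chi=1$:
\[
1=\chi(F)=\sum_{\emptyset\ne S''\subseteq C_-}(-1)^{|S''|-1}\,[Q_{S''}\ne\emptyset].
\]
This is \eqref{eq:incl}, as the term $S''=\emptyset$ there equals $1$.

\emph{Step 4: $T=\mathcal U$.} Induct on $e$. Forests are covered by Lemma~\ref{lem:T}(2) and Step~2. For a non-forest take $\sigma_0$ from Lemma~\ref{lem:dfs}; then $T(\Gamma,\sigma_0)=0$ by Lemma~\ref{lem:T}(3) and $\mathcal U(\Gamma,\sigma_0)=0$ by Step~3. Since $T$ and $\mathcal U$ satisfy the same skein relation and agree on graphs with fewer edges, agreement passes from a signing to any signing that differs from it in one edge, and so to all signings.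

The lemma follows from Steps 3 and 4.
\end{proof}

\subsection{Non-alternating diagrams}

\begin{proposition}\label{prop:nonalt}
If the connected diagram $D$ with $c\ge 1$ crossings is not alternating, then $T(D)=0$.
\end{proposition}

\begin{proof}
Some edge of $D$, with ends at crossings $x$ and $y$, is over at both ends or under at both ends. If $x=y$, it joins opposite arms, so $x\ne y$ by Lemma~\ref{lem:parity}; by the same lemma the faces $f,g$ on its two sides are distinct. The four corners along the edge form a cycle $x\,f\,y\,g$ in $\Gamma_D$. The signs of $xf$ and $fy$ differ by Lemma~\ref{lem:alt}, and so do those of $yg$ and $gx$; the signs of $fy$ and $yg$ differ because these corners are adjacent at $y$. So the signs alternate, the cycle is directed, and Lemma~\ref{lem:vanish} applies.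
\end{proof}

\section{Deletion and contraction for alternating diagrams}\label{sec:recursion}

In this section $D$ is a connected alternating diagram with Tait graph $G=G(D)$. At a crossing $x$ let $b_1,w_1,b_2,w_2$ be the faces containing the four corners in cyclic order, $b_i$ black and $w_j$ white; we also use these letters for the corners. The four arms of $x$ correspond to the four pairs $(i,j)$: the arm $(i,j)$ lies between $b_i$ and $w_j$, and its edge has the faces $b_i$ and $w_j$ on its two sides. The graph $\Gamma_D$ has no directed cycle, since white faces are sources and black faces are sinks; directed cycles will appear when we change signs at one crossing.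

\subsection{The Tait graph and smoothings}

The boundary of a black face $b$ is a cyclic sequence $\varepsilon_0,y_1,\varepsilon_1,\dots,\varepsilon_{m-1},y_m$ of edges $\varepsilon_i$ and crossings $y_i$ at which $b$ has a corner. The $\varepsilon_i$ are distinct, because the other side of each is white. Let $u_i$ be the white face along $\varepsilon_i$, and $u_m=u_0$. The two arms adjacent to a black corner border the two white corners, so $y_i$ joins $u_{i-1}$ to $u_i$ in $G$. We call $u_0,y_1,u_1,\dots,y_m,u_m$ the \emph{closed walk of $b$} in $G$.

\begin{lemma}\label{lem:tait}
\begin{itemize}
\item[(a)] $G$ is connected.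
\item[(b)] $x$ is a loop of $G$ if and only if $w_1=w_2$, and an isthmus if and only if $b_1=b_2$. So $D$ is reduced if and only if $G$ has no loop and no isthmus.
\item[(c)] If $D$ is reduced, no edge of $D$ has both ends at the same crossing.
\item[(d)] Let $c\ge2$. If $b_1\ne b_2$, the smoothing $D_B$ of $x$ that merges $b_1$ and $b_2$ is a connected alternating diagram with $c-1$ crossings and Tait graph $G\setminus x$. If $w_1\ne w_2$, the smoothing $D_W$ that merges $w_1$ and $w_2$ is a connected alternating diagram with $c-1$ crossings and Tait graph $G/x$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Every edge of $D$ borders exactly one white face, and every white face borders an edge. Two edges of $D$ that meet at a crossing border white faces that are equal or adjacent in $G$. Since $D$ is connected, so is $G$.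

(b) The statement on loops is the definition of $G$. If $b_1=b_2=b$, there is a simple closed curve in $b\cup\{x\}$ that passes through $x$ from one black corner to the other. It separates the corners $w_1$ and $w_2$ and meets no white face and no other crossing, so no path in $G\setminus x$ joins $w_1$ to $w_2$. If $b_1\ne b_2$, then $b_1$ has only one corner at $x$, so $x$ occurs once in the closed walk of $b_1$, and the rest of the walk joins $w_1$ to $w_2$ in $G\setminus x$.

(c) If an edge joins the arms $(i,j)\neq(i',j')$ of $x$, its black side gives $b_i=b_{i'}$ and its white side gives $w_j=w_{j'}$ as faces. As $i\ne i'$ or $j\ne j'$, either $b_1=b_2$ or $w_1=w_2$.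

(d) In $D_B$ the white faces only lose their corners at $x$ and remain open discs, and the distinct discs $b_1,b_2$ are joined along one strip into a disc. So all complementary regions of $D_B$ are open discs. If $D_B$ were disconnected, a simple closed curve in one region would have parts of $D_B$ on both sides, although it bounds a disc in the region. Hence $D_B$ is connected; as it has $c-1\ge1$ crossings, it has no crossingless circle and each face has a corner. The remaining corners keep their colors, so each face is still of one color, and $D_B$ is alternating by Lemma~\ref{lem:alt}. Its white faces are those of $D$, so its Tait graph is $G\setminus x$. The argument for $D_W$ is the same with the colors exchanged; now $w_1$ and $w_2$ become one vertex, which gives $G/x$.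
\end{proof}

\subsection{Expansion at a crossing}

Fix $x$ and let $N=\Gamma_D-x$, with the signs of $\sigma_D$. For $s_i,t_j\in\{+,-,0\}$ let $[s_1s_2|t_1t_2]$ be $T$ of the graph obtained from $N$ by adding $x$, joined through the respective corners to $b_i$ with sign $s_i$ and to $w_j$ with sign $t_j$, where $0$ means no edge. Thus $T(D)=[{+}{+}|{-}{-}]$, and in each of the four slots \eqref{eq:Tskein} reads $[+]=v^2[-]+v[0]$. Expanding in the first two slots,
\begin{equation}\label{eq:expand}
T(D)=v^2[{-}{+}|{-}{-}]+v[0{+}|{-}{-}]=v^2[{-}{+}|{-}{-}]+v^3[0{-}|{-}{-}]+v^2[00|{-}{-}].
\end{equation}
The aim is to reach symbols in which $x$ has valence at most $2$, where Lemma~\ref{lem:T}(4),(5) apply. The vanishing lemma makes this possible.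

\begin{lemma}\label{lem:rule}
Suppose the arm $(i,j)$ of $x$ belongs to an edge whose other end is at a crossing $y\ne x$. In a symbol with $s_i=-$, the value for $t_j=+$ is $0$, and the value for $t_j=-$ is $-v^{-1}$ times the value for $t_j=0$.
\end{lemma}

\begin{proof}
The crossing $y$ has a corner in $w_j$ and one in $b_i$, which gives a directed path $w_j\to y\to b_i$ in $N$. If $s_i=-$ and $t_j=+$, then $b_i\to x\to w_j\to y\to b_i$ is a directed cycle, so the symbol is $0$ by Lemma~\ref{lem:vanish}. The skein relation in the slot $t_j$ becomes $0=v^2[-]+v[0]$.
\end{proof}

\begin{proposition}\label{prop:rec}
If $D$ is reduced and $c\ge2$, then $T(D)=T(D_B)+T(D_W)$ at every crossing $x$.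
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:tait}(c), Lemma~\ref{lem:rule} applies to all four arms. Using it for $t_1$ and then for $t_2$,
\[
v^2[{-}{+}|{-}{-}]=[{-}{+}|00],\qquad v^3[0{-}|{-}{-}]=v[0{-}|00],
\]
and the skein relation in the slot $t_1$ gives $v^2[00|{-}{-}]=[00|{+}{-}]-v[00|0{-}]$. By Lemma~\ref{lem:T}(4), $[0{-}|00]=[00|0{-}]=T(N)$, so these two contributions to \eqref{eq:expand} cancel, and $T(D)=[{-}{+}|00]+[00|{+}{-}]$. Since $b_1\ne b_2$, Lemma~\ref{lem:T}(5) shows that $[{-}{+}|00]$ is $T$ of $N$ with $b_1,b_2$ merged across $x$, and this graph is $\Gamma_{D_B}$ with its signs. Since $w_1\ne w_2$, in the same way $[00|{+}{-}]=T(D_W)$.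
\end{proof}

A smoothing of a reduced diagram need not be reduced (both smoothings of the Hopf diagram have a kink), so the induction also has to cover non-reduced diagrams. There Lemma~\ref{lem:T}(5) fails for one of the two pairs of faces, and some arms may return to $x$.

\begin{proposition}\label{prop:loop}
Let $c\ge2$ and $w_1=w_2=w$ at $x$. Then $b_1\neq b_2$, and either $T(D)=0$, or $c-1\ge2$, $T(D)=T(D_B)$ and $\beta(G(D_B))=0$.
\end{proposition}

\begin{proof}
Let $\gamma$ be a simple closed curve in $w\cup\{x\}$ passing through $x$ from one white corner to the other. It meets $D$ only in $x$ and separates the two black corners, so $b_1\ne b_2$. Call side $i$ the side of $\gamma$ containing the corner $b_i$; it contains the arms $(i,1)$ and $(i,2)$. An edge starting with one of these arms stays on side $i$, so either the two arms form a single edge, or both lead to crossings other than $x$. In the first case side $i$ contains no further part of the connected diagram $D$, the face $b_i$ is a monogon, and $b_i$ is an isolated vertex of $N$. As $c\ge2$, we may assume that side $1$ is in the second case.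

Lemma~\ref{lem:rule} for the arms $(1,1)$ and $(1,2)$ gives $v^2[{-}{+}|{-}{-}]=[{-}{+}|00]$. Moreover $[0{+}|{+}{-}]=0$, because the two edges between $x$ and $w$ form a directed cycle of length $2$; so the skein relation in the slot $t_1$ gives $v[0{+}|{-}{-}]=-[0{+}|0{-}]$. By the first equation in \eqref{eq:expand},
\[
T(D)=[{-}{+}|00]-[0{+}|0{-}].
\]
By Lemma~\ref{lem:T}(5), the first term is $T$ of $N$ with $b_1,b_2$ merged across $x$, and the second is $T$ of $N$ with $b_2,w$ merged along the path through the corners $b_2$ and $w_2$.

If $b_2$ is isolated in $N$, both merged graphs are $N-b_2$, and $T(D)=0$. Otherwise both sides contain a crossing other than $x$, so $c-1\ge2$. Lemma~\ref{lem:T}(5) leads to the same merged graph from $[0{-}|0{+}]$ as from $[0{+}|0{-}]$, and $[0{-}|0{+}]=0$ by Lemma~\ref{lem:rule} for the arm $(2,2)$. So $T(D)=[{-}{+}|00]=T(D_B)$. By Lemma~\ref{lem:tait}(d), $G(D_B)=G\setminus x$. Each white face other than $w$ lies on one side of $\gamma$, so the crossings on side $1$ and those on side $2$ span two subgraphs of $G\setminus x$, each with an edge, that share only $w$. Hence $\beta(G\setminus x)=0$.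
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:diagram}]
The bound is in Proposition~\ref{prop:double} and the non-alternating case is Proposition~\ref{prop:nonalt}. For alternating $D$ we prove $T(D)=\beta(G)(v-v^{-1})$ by induction on $c\ge2$.

Let $D$ be non-reduced. Then $G$ has a loop or an isthmus and at least two edges, so $\beta(G)=0$, and we must show $T(D)=0$. By \eqref{eq:mirror} we may replace $D$ by $D^*$, which exchanges the colors, and so assume $w_1=w_2$ at some crossing. By Proposition~\ref{prop:loop}, either $T(D)=0$, or $T(D)=T(D_B)$ with $D_B$ connected and alternating with $c-1\ge2$ crossings, and then $T(D_B)=\beta(G(D_B))(v-v^{-1})=0$ by induction.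

Let $D$ be reduced and $x$ any crossing; it is neither a loop nor an isthmus of $G$, and $D_B,D_W$ have Tait graphs $G\setminus x$, $G/x$. If $c=2$, the connected graph $G$ has two edges and no loop or isthmus, so $G=C_2$ and $\beta(G)=1$. Here $G\setminus x$ is an isthmus and $G/x$ is a loop, so Proposition~\ref{prop:rec} and Example~\ref{ex:one} give $T(D)=v-v^{-1}$. If $c\ge3$, Proposition~\ref{prop:rec}, the induction hypothesis and (B2) give $T(D)=(\beta(G\setminus x)+\beta(G/x))(v-v^{-1})=\beta(G)(v-v^{-1})$.
\end{proof}

\section{Prime alternating knots}\label{sec:prime}

Two things remain for Theorem~\ref{thm:prime}: the number of crossings of $D$ must be $c(K)$, and $\beta(G(D))$ must be positive. The first is the theorem of Kauffman, Murasugi and Thistlethwaite \cite{KMT}: a reduced alternating diagram has the minimal number of crossings. In particular a knot with a reduced alternating diagram with at least one crossing is non-trivial. Conversely, a non-trivial alternating knot has a reduced alternating diagram: if a face contains opposite corners of $x$, turning over the part of the diagram on one side of a closed curve through $x$ in this face removes $x$ and exchanges over and under in this part, so that the diagram stays alternating.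

The second is where primeness enters. Call a simple closed curve $J$ \emph{splitting} for a knot diagram $D$ if it meets $D$ transversally in exactly two points, not crossings, and both discs $\Delta_1,\Delta_2$ bounded by $J$ contain crossings. Then $D\cap\Delta_i$ is one arc with crossings, and closing it along an arc of $J$ gives a knot diagram $D_i$. The knot of $D$ is the connected sum of the knots of $D_1$ and $D_2$, and crossing numbers of diagrams and writhes add.

\begin{lemma}\label{lem:split}
If $D$ is a reduced alternating knot diagram and $J$ is splitting, then $D_1$ and $D_2$ are reduced and alternating.
\end{lemma}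

\begin{proof}
Over- and under-passages alternate along the arc $D\cap\Delta_i$. Each crossing of $D_i$ is passed twice, so their number is even, the first and last passages are of different kinds, and $D_i$ is alternating. Suppose two opposite corners of a crossing of $D_i$ lie in one face of $D_i$, and join them by a path in this face, transverse to $J$. The path can cross $J$ only in the open arc $\alpha$ of $J$ that is not used in $D_i$. Each excursion into $\Delta_{3-i}$ starts and ends on $\alpha$ and can be replaced by a path in $\Delta_i$ close to $\alpha$, which $D$ does not meet. The new path lies in $\Delta_i\setminus D$, so the two corners lie in one face of $D$, although $D$ is reduced.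
\end{proof}

\begin{lemma}\label{lem:cut}
If $D$ is a reduced alternating knot diagram and $G=G(D)$ has a cut vertex, then $D$ has a splitting curve.
\end{lemma}

\begin{proof}
Let $w$ be a cut vertex. Then $G=G_1\cup G_2$ with edge-disjoint subgraphs that share only $w$, and each has an edge at $w$, since $G$ is connected. The edges of $G$ at $w$ are the crossings on the boundary of the face $w$. Going around it, we find an edge $\varepsilon_0$ of $D$ along $w$ that joins a crossing $a\in G_1$ to a crossing $a'\in G_2$. Let $b$ be the black face on the other side of $\varepsilon_0$, and read its boundary $\varepsilon_0,y_1,\varepsilon_1,\dots,\varepsilon_{m-1},y_m$ in the direction with $y_1=a'$ and $y_m=a$. The closed walk of $b$ starts at $u_0=w$. Let $i\ge1$ be minimal with $u_i=w$. The walk leaves $w$ by $y_1\in G_2$, and all edges at vertices of $G_2$ other than $w$ belong to $G_2$, so $y_1,\dots,y_i\in G_2$. As $y_m\in G_1$, we have $i<m$. So $\varepsilon_i\ne\varepsilon_0$ is a second edge between $b$ and $w$. Join interior points of $\varepsilon_0$ and $\varepsilon_i$ by an arc in $w$ and an arc in $b$. The resulting curve $J$ meets $D$ in two points, and it crosses $\varepsilon_0$ once, so $a$ and $a'$ lie on different sides.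
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:prime}]
Let $c$ be the number of crossings of $D$. Then $c=c(K)$ by \cite{KMT}, and $c\ge3$ as $K$ is non-trivial. By Lemma~\ref{lem:tait}, $G=G(D)$ is connected and has no loop. If it had a cut vertex, Lemmas~\ref{lem:cut} and~\ref{lem:split} would give $K=K_1\#K_2$ with each $K_i$ represented by a reduced alternating diagram with a crossing, hence non-trivial; this contradicts primeness. So $\beta(G)\ge1$ by Section~\ref{sec:defs}. By Theorem~\ref{thm:diagram}, $P(A(K,w(D)))$ has degree $2c-1$ and leading coefficient $\beta(G)(v-v^{-1})$. Since $2c-1\ge5$, \eqref{eq:framing} multiplies the coefficients of $z^m$ for all $m\ge2$ by $v^{-2(t-w(D))}$ when the framing passes from $w(D)$ to $t$.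
\end{proof}

\begin{remark}
Let $W$ be a Whitehead double of a non-trivial prime alternating knot $K$. Changing a clasp crossing gives the unknot and smoothing it gives some $A(K,t)$, so $P(W)=v^{\pm2}\pm v^{\pm1}zP(A(K,t))$ and $\max\deg_zP(W)=2c(K)$. For a knot diagram with $n$ crossings and $s$ Seifert circles, Seifert's algorithm gives a surface of genus $(n-s+1)/2$. By Morton's inequality the canonical genus of $W$, the least such genus over all diagrams, is at least $c(K)$.
\end{remark}

\section{Connected sums and the converse}\label{sec:sum}

For a composite alternating knot the degree is below $2c(K)-1$, so Theorem~\ref{thm:diagram} says nothing about the leading term. Instead we use a product formula. The link $A(K_1\#K_2,t)$ is not a connected sum, but a sphere separating the summands meets it in only four points, and modulo the skein relation there are only two tangles with four such endpoints.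

Let $\hat P=\delta P$, so that the $\mu$-component unlink has $\hat P=\delta^\mu$. Let $\Delta\subset S^2$ be a disc with four boundary points marked alternately as inputs and outputs. An input can be joined to either neighbor, so there are two crossingless tangle diagrams $I,C$ without circles in $\Delta$ that respect the marking. For every oriented tangle diagram $\mathcal T$ in $\Delta$ with these endpoints there are $a,b\in\mathbb Z[v^{\pm1},z^{\pm1}]$ such that
\begin{equation}\label{eq:tangle}
\hat P(\mathcal T\cup\mathcal T')=a\,\hat P(I\cup\mathcal T')+b\,\hat P(C\cup\mathcal T')
\end{equation}
for every matching tangle diagram $\mathcal T'$ in the complementary disc. To see this, induct on the number of crossings. Order the components with the two arcs first, starting at their inputs. By \eqref{eq:skein}, crossings may be changed at the cost of terms with fewer crossings, so we may assume $\mathcal T$ descending. Then the components lie in separate layers, the circles are split unknots, each giving a factor $\delta$, and each arc is monotone in height and can be straightened in its layer. Since each arc joins an input to an output, that is, two neighboring points, the straightened arcs form $I$ or $C$.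

\begin{lemma}\label{lem:sum}
Let $J$ be a splitting curve of a knot diagram $D$, with summands $D_1,D_2$. Then
\[
(\delta^2-1)\bigl(\hat P(D^{(2)})-1\bigr)=\bigl(\hat P(D_1^{(2)})-1\bigr)\bigl(\hat P(D_2^{(2)})-1\bigr).
\]
\end{lemma}

\begin{proof}
The curve $J$ meets $D$ in points $p,q$ and $D^{(2)}$ in four points, two near $p$ and two near $q$. Let $\mathcal T_i=D^{(2)}\cap\Delta_i$. Let $I_i$ be the double of a crossingless arc from $p$ to $q$ in $\Delta_i$, and let $C_i$ consist of two arcs, joining the two points near $p$ and the two points near $q$. Both are compatible with the orientation at the four points, so inputs and outputs alternate. Let $a_i,b_i$ be as in \eqref{eq:tangle} for $\mathcal T_i$. The unions $I_1\cup I_2$ and $C_1\cup C_2$ consist of two circles, and $I_1\cup C_2$ and $C_1\cup I_2$ of one.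

The link $\mathcal T_1\cup C_2$ bounds the band along the arc $D\cap\Delta_1$, an embedded disc, so it is the unknot: $\delta=a_1\delta+b_1\delta^2$, that is, $b_1\delta=1-a_1$. Next, $\mathcal T_1\cup I_2=D_1^{(2)}$, so $\hat P(D_1^{(2)})=a_1\delta^2+b_1\delta=1+a_1(\delta^2-1)$. The same formulas hold with the indices exchanged. Applying \eqref{eq:tangle} on both sides of $J$,
\begin{align*}
\hat P(D^{(2)})&=a_1a_2\delta^2+a_1b_2\delta+b_1a_2\delta+b_1b_2\delta^2\\
&=a_1a_2\delta^2+a_1(1-a_2)+(1-a_1)a_2+(1-a_1)(1-a_2)=1+a_1a_2(\delta^2-1).
\end{align*}
The lemma follows.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:converse}(b)]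
Let $D$ be a reduced alternating diagram of $K$. Splitting along splitting curves as long as possible, we decompose $D$ by Lemma~\ref{lem:split} into reduced alternating diagrams $D_1,\dots,D_s$, each with a crossing and without splitting curve, that is, prime as diagrams; the process stops because the number of crossings drops. By Menasco \cite{Menasco}, a connected alternating diagram that is prime as a diagram represents a prime link. The knots of the $D_i$ are non-trivial by \cite{KMT}. By uniqueness of the prime decomposition of knots, $s=r$ and, after renumbering, $D_i$ represents $K_i$. So the $K_i$ are alternating, and by \cite{KMT} $c(K)=\sum_ic(K_i)$. By Theorem~\ref{thm:prime}, $\beta_i=\beta(G(D_i))\ge1$ can be read off from the leading coefficient of $P(A(K_i,0))$, so it is the same for all reduced alternating diagrams of $K_i$.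

By Lemma~\ref{lem:sum} and induction on the number of splittings,
\[
(\delta^2-1)^{r-1}\bigl(\hat P(D^{(2)})-1\bigr)=\prod_{i=1}^r\bigl(\hat P(D_i^{(2)})-1\bigr).
\]
Compare leading terms in $z$; they multiply, since $\mathbb Z[v^{\pm1}]$ is a domain. As $\delta=-(v-v^{-1})z^{-1}$, the leading term of $\delta^2-1$ is $-1$. By Theorem~\ref{thm:prime} with $t=w(D_i)$, the polynomial $\hat P(D_i^{(2)})$ has leading term $-\beta_i(v-v^{-1})^2z^{2c(K_i)-2}$, and subtracting $1$ does not change it, as $2c(K_i)-2\ge4$. So $\hat P(D^{(2)})-1$ has leading term $-\prod_i\beta_i\,(v-v^{-1})^{2r}z^{2c(K)-2r}$, of degree at least $4r>0$, and this is also the leading term of $\hat P(D^{(2)})$. Dividing by $\delta$, we find that $P(D^{(2)})=P(A(K,w(D)))$ has leading term $\prod_i\beta_i\,(v-v^{-1})^{2r-1}z^{2c(K)-2r+1}$. The degree is at least $4r+1>1$, so \eqref{eq:framing} gives the formula for all $t$.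
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:converse}(a)]
If $K$ is prime and alternating, equality holds for every $t$ by Theorem~\ref{thm:prime}. Conversely, let $K$ be non-trivial with equality in \eqref{eq:bound} for some $t$. Since $2c(K)-1\ge5$, \eqref{eq:framing} shows that the coefficient of $z^{2c(K)-1}$ in $P(A(K,t))$ is non-zero for every $t$. Let $D$ be a diagram of $K$ with $c(K)$ crossings; as a knot diagram it is connected. For $t=w(D)$ the coefficient of $z^{2c(K)-1}$ in $P(D^{(2)})$ is non-zero, so $D$ is alternating by Theorem~\ref{thm:diagram}. Write the alternating knot $K$ as a connected sum of $r$ prime knots. By (b), $2c(K)-2r+1=2c(K)-1$, so $r=1$ and $K$ is prime.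
\end{proof}

\begin{thebibliography}{9}

\bibitem{Crapo} H. Crapo, \emph{A higher invariant for matroids}, J. Combin. Theory 2 (1967).

\bibitem{Grid} \emph{Grid diagrams, link indices, and strong quasipositivity}, \texttt{http://stoimenov.net/stoimeno/homepage/papers/eggs.pdf}.

\bibitem{KMT} Kauffman, Murasugi and Thistlethwaite, 1987.

\bibitem{Menasco} Menasco, Topology 23 (1984).

\end{thebibliography}
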